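\title{Totally geodesic homeomorphisms of Teichm\"uller space are isometries}

\begin{abstract}
We prove that for $3g-3+n\ge 2$ every self-homeomorphism of the Teichm\"uller space $\mathcal{T}_{g,n}$ that maps each geodesic of the Teichm\"uller metric, regarded as a point set, to a geodesic is an isometry. Such a map induces a homeomorphism of the space of projective measured foliations that does not depend on a base point and preserves the relation ``the pair fills the surface''. We show that this relation alone determines the curve graph. The theorem of Ivanov, Korkmaz and Luo then provides a mapping class, which agrees with the given map. We also treat maps between two Teichm\"uller spaces of the same dimension under two weaker hypotheses.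
\end{abstract}

\section{Introduction}

How much of a metric do its geodesics remember once their parametrizations are forgotten? In a geodesic metric space, call a subset a \emph{geodesic} if it is the image of an isometric embedding of an interval with more than one point; it is a \emph{segment}, a \emph{ray} or a \emph{line} if the interval is compact, $[0,\infty)$ or $\mathbf{R}$. A map is \emph{totally geodesic} if the image of each geodesic, as a point set, is a geodesic. Nothing is required about arc length.

Isometries are totally geodesic, and the converse can fail. Every self-homeomorphism of $\mathbf{R}$ is totally geodesic, and so is the map $(x,y)\mapsto(2x,y)$ of the Euclidean plane. Hyperbolic space is rigid: by a theorem of Jeffers, every totally geodesic bijection $\mathbf{H}^n\to\mathbf{H}^n$, $n\ge 2$, is an isometry.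

Let $S=S_{g,n}$ be a surface of genus $g$ with $n$ punctures, let $\xi(S)=3g-3+n$ be its \emph{complexity}, and let $\mathcal{T}(S)=\mathcal{T}_{g,n}$ be its Teichm\"uller space with the Teichm\"uller metric $d_{\mathcal{T}}$. As in $\mathbf{H}^n$, any two points lie on exactly one line. When $\xi(S)=1$ the space is the hyperbolic plane of curvature $-4$, so Jeffers' theorem applies to it. This suggests rigidity in general, and it is conjectured in \cite{TG} that for $3g-3+n\ge 2$ every totally geodesic homeomorphism of $\mathcal{T}_{g,n}$ onto itself is an isometry. We prove this. Write $\operatorname{Mod}^{\pm}(S)$ for the extended mapping class group.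

\begin{theorem}\label{thm:main}
Let $3g-3+n\ge 2$ and let $f\colon\mathcal{T}_{g,n}\to\mathcal{T}_{g,n}$ be a homeomorphism that maps each geodesic, as a point set, to a geodesic. Then $f$ is an isometry. If $(g,n)\ne(1,2)$, then $f$ is the action of an element of $\operatorname{Mod}^{\pm}(S_{g,n})$. If $(g,n)=(1,2)$, then $f$ is conjugate, under the standard isometry $\mathcal{T}_{1,2}\cong\mathcal{T}_{0,5}$, to the action of an element of $\operatorname{Mod}^{\pm}(S_{0,5})$.
\end{theorem}

It does not matter whether one reads ``geodesic'' in the hypothesis as ``line'', as ``segment'' or as above: by Lemma~\ref{lem:lines} each reading implies that $f$ maps lines onto lines, and this is all that the proof uses.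

\begin{corollary}\label{cor:group}
For $3g-3+n\ge 2$ the group of totally geodesic self-homeomorphisms of $\mathcal{T}_{g,n}$ equals $\operatorname{Isom}(\mathcal{T}_{g,n},d_{\mathcal{T}})$. It is the image of $\operatorname{Mod}^{\pm}(S_{g,n})$, or of $\operatorname{Mod}^{\pm}(S_{0,5})$ when $(g,n)=(1,2)$.
\end{corollary}

The same method applies to maps between two Teichm\"uller spaces and allows weaker hypotheses. Call a family $\mathcal{D}$ of lines \emph{dense} if for every line $L$ and all $x\ne y$ in $L$ there are $L_j\in\mathcal{D}$ and $x_j,y_j\in L_j$ with $x_j\to x$ and $y_j\to y$.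

\begin{theorem}\label{thm:supp}
Let $S=S_{g,n}$ and $S'=S_{g',n'}$ with $3g-3+n=3g'-3+n'\ge 1$. Suppose that either
\begin{enumerate}
\item[(1)] $f\colon\mathcal{T}(S)\to\mathcal{T}(S')$ is continuous, injective, and maps every line onto a line, or
\item[(2)] $f\colon\mathcal{T}(S)\to\mathcal{T}(S')$ is a homeomorphism and maps each line of some dense family of lines into a line.
\end{enumerate}
Then $f$ is a surjective isometry. Moreover $(g,n)=(g',n')$, or $\{(g,n),(g',n')\}$ is one of $\{(0,4),(1,1)\}$, $\{(0,5),(1,2)\}$, $\{(0,6),(2,0)\}$.
\end{theorem}

\subsection*{The idea of the proof}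
A point of $\mathcal{T}(S)$ is the intersection of two lines, and a line is determined by its two \emph{ends}, which are points of the sphere $\mathcal{PMF}(S)$ of projective measured foliations. So it suffices to show that $f$ acts on ends as a mapping class does. There are three steps.

First, the rays from a point $p$ are parametrized by $\mathcal{PMF}(S)$, so $f$ induces a homeomorphism $\varphi_p$ of $\mathcal{PMF}(S)$. We must show that it does not depend on $p$. We have no metric control on $f$, so we cannot compare rays from different points by their distance. What $f$ does preserve is the limit of the direction in which an observer at $p'$ sees a point that runs off along a ray from $p$. An extremal length estimate controls this limit (Section~\ref{sec:boundary}).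

Second, in $\mathbf{H}^n$ any two distinct ideal points are the ends of a line, but in $\mathcal{T}(S)$ two classes are the ends of a line exactly when they \emph{fill} $S$. The boundary map preserves this relation. We show that the classes of simple closed curves, and disjointness of curves, can be defined from the filling relation alone (Section~\ref{sec:fill}). The case of the five-punctured sphere, in which the whole argument is visible, is worked out in Section~\ref{sec:five}.

Third, automorphisms of the curve graph come from mapping classes (Section~\ref{sec:main}). Theorem~\ref{thm:supp} is reduced to this scheme in Section~\ref{sec:supp}.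

\section{Teichm\"uller geodesics and measured foliations}\label{sec:background}

Throughout, $S=S_{g,n}$ is oriented and $\xi(S)\ge 1$.

\subsection{Teichm\"uller space and mapping classes}\label{sec:teich}
A point of $\mathcal{T}=\mathcal{T}(S)$ is a class of pairs $(X,m)$, where $X$ is a compact Riemann surface minus $n$ points and the \emph{marking} $m\colon S\to X$ is an orientation-preserving homeomorphism; $(X,m)$ and $(X',m')$ are identified if $m'\circ m^{-1}$ is isotopic to a biholomorphism. The distance $d_{\mathcal{T}}$ between two such points is $\frac12\log K$, where $K$ is the infimum of the dilatations of the quasiconformal maps isotopic to $m'\circ m^{-1}$. We usually write $X$ for $(X,m)$ and use $m$ to regard curves and foliations on $X$ as objects on $S$.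

The group $\operatorname{Mod}^{\pm}(S)$ consists of the isotopy classes of all self-homeomorphisms of $S$. An orientation-preserving $h$ acts by $(X,m)\mapsto(X,m\circ h^{-1})$, an orientation-reversing $h$ by $(X,m)\mapsto(\bar X,m\circ h^{-1})$, where $\bar X$ carries the conjugate complex structure. A map $X\to X'$ has the same dilatation as the same map $\bar X\to\bar X'$, so the action is by isometries.

\subsection{Curves, foliations and the intersection number}
A \emph{curve} is an isotopy class of simple closed curves in $S$ that bound neither a disk nor a once-punctured disk. For curves $\alpha,\beta$ let $i(\alpha,\beta)$ be the minimal number of intersection points of representatives. A \emph{multicurve} is a set of curves with pairwise intersection number $0$; a maximal one has $\xi(S)$ elements and cuts $S$ into pairs of pants.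

A measured foliation $F$ is a singular foliation of $S$ with a transverse invariant measure. It assigns to each curve $\gamma$ the infimum $i(F,\gamma)$ of the transverse measures of representatives of $\gamma$. The space $\mathcal{MF}=\mathcal{MF}(S)$ consists of $0$ and the classes of measured foliations, where two foliations are identified if they define the same function $\gamma\mapsto i(F,\gamma)$; it carries the topology of pointwise convergence of these functions. A weighted curve $c\alpha$, $c>0$, is the element with function $\gamma\mapsto c\,i(\alpha,\gamma)$. Weighted curves are dense in $\mathcal{MF}$, and $i$ extends to a continuous symmetric function on $\mathcal{MF}\times\mathcal{MF}$ that is homogeneous of degree one in each variable, invariant under $\operatorname{Mod}^{\pm}(S)$, and satisfies $i(F,F)=0$. The projectivization $\mathcal{PMF}=(\mathcal{MF}\setminus 0)/\mathbf{R}_{>0}$ is compact, and we regard curves as points of it; they form a dense subset. For $F,G\in\mathcal{PMF}$ the condition $i(F,G)=0$ is well defined and closed.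

\subsection{Rays and lines}\label{sec:rays}
For $X\in\mathcal{T}$ let $Q(X)$ be the finite-dimensional space of integrable holomorphic quadratic differentials on $X$, with norm $\|q\|=\int_X|q|$, and let $Q^1(X)$ be its unit sphere. Away from its zeros, $q\ne 0$ has \emph{natural coordinates} $z=x+iy$, in which $q=dz^2$. The \emph{vertical foliation} $V(q)$ has leaves $x=\mathrm{const}$ and measure $|dx|$; the \emph{horizontal foliation} $H(q)$ has leaves $y=\mathrm{const}$ and measure $|dy|$. Since $iz=-y+ix$ is a natural coordinate of $-q$, we have $H(q)=V(-q)$. For $c>0$, the natural coordinates of $c^2q$ are $cz$, so $V(c^2q)=cV(q)$ and $H(c^2q)=cH(q)$.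

For $q\in Q^1(X)$ and $t\in\mathbf{R}$ the coordinates $e^tx+ie^{-t}y$ define a new complex structure $X_t\in\mathcal{T}$, and they are natural coordinates of a differential $q_t\in Q^1(X_t)$ with
\begin{equation}\label{eq:flow}
V(q_t)=e^{t}V(q),\qquad H(q_t)=e^{-t}H(q).
\end{equation}
Put $R_q(t)=X_t$ for $t\ge 0$, and write $R_q$ also for the image of this path. Stretching the real part of $iz$ is stretching $y$, so $R_{-q}(t)=X_{-t}$ and $R_q\cup R_{-q}=\{X_t:t\in\mathbf{R}\}$.

\begin{theorem}[Teichm\"uller; Kravetz, Linch]\label{thm:T}
The space $\mathcal{T}$ is homeomorphic to $\mathbf{R}^{6g-6+2n}$, and $d_{\mathcal{T}}$ is proper and uniquely geodesic. For $q\in Q^1(X)$ the path $R_q$ is a unit-speed geodesic ray from $X$, and $(q,t)\mapsto R_q(t)$ is a homeomorphism $Q^1(X)\times(0,\infty)\to\mathcal{T}\setminus\{X\}$. The lines through $X$ are the sets $R_q\cup R_{-q}$. Any two distinct points lie on exactly one line.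
\end{theorem}

In particular distinct lines meet in at most one point, and the segment between two points is contained in the line through them. It follows that \emph{every geodesic is contained in a line}: fix points $x\ne y$ of the geodesic; any third point lies with $x$ and $y$ on a subsegment, and the line containing that subsegment is the line through $x$ and $y$.

\begin{theorem}[Hubbard--Masur; Kerckhoff]\label{thm:HM}
For each $X\in\mathcal{T}$ the map $q\mapsto V(q)$ is a homeomorphism $Q(X)\setminus 0\to\mathcal{MF}\setminus 0$. Hence $q\mapsto[V(q)]$ is a homeomorphism $Q^1(X)\to\mathcal{PMF}$.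
\end{theorem}

For $F\in\mathcal{PMF}$ let $R_{X,F}=R_q$, where $q\in Q^1(X)$ and $[V(q)]=F$. We call $F$ the \emph{direction} of the ray. By Theorems~\ref{thm:T} and~\ref{thm:HM} every $Z\ne X$ lies on exactly one ray $R_{X,F}$, and $F$ depends continuously on $Z$. Thus one sphere $\mathcal{PMF}$ labels the directions at all points of $\mathcal{T}$ at once.

Mapping classes respect these labels:
\begin{equation}\label{eq:mcg}
h(R_{X,F})=R_{h(X),h(F)}\qquad\text{for }h\in\operatorname{Mod}^{\pm}(S).
\end{equation}
If $h$ preserves orientation, the pair $(X,q)$ is unchanged and only the marking changes from $m$ to $m\circ h^{-1}$, which replaces $F$ by $h(F)$. If $h$ reverses orientation, $(X,q)$ is replaced by $(\bar X,\bar q)$ with natural coordinates $x-iy$; the vertical foliation and the stretch maps are the same.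

\subsection{Extremal length}
For a curve $\alpha$ let $\operatorname{Ext}_X(\alpha)=\sup_\rho \ell_\rho(\alpha)^2/\operatorname{area}(\rho)$, the supremum over conformal metrics $\rho$ on $X$, where $\ell_\rho(\alpha)$ is the infimum of the $\rho$-lengths of representatives.

\begin{theorem}[Kerckhoff; Minsky]\label{thm:E}
Extremal length extends to $\mathcal{MF}$ with $\operatorname{Ext}_X(cF)=c^2\operatorname{Ext}_X(F)$ and $\operatorname{Ext}_X(V(q))=\|q\|$, and it satisfies Minsky's inequality
\[
i(F,G)^2\le\operatorname{Ext}_X(F)\operatorname{Ext}_X(G).
\]
\end{theorem}

For $q\in Q^1(X)$, \eqref{eq:flow} gives $\operatorname{Ext}_{X_t}(V(q))=e^{-2t}\operatorname{Ext}_{X_t}(V(q_t))=e^{-2t}$. By homogeneity, every $G\in\mathcal{MF}\setminus 0$ satisfies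
\begin{equation}\label{eq:decay}
\operatorname{Ext}_{R_{X,[G]}(t)}(G)=e^{-2t}\operatorname{Ext}_X(G).
\end{equation}
So the direction of a ray is a foliation that becomes exponentially short along the ray.

\begin{example}\label{ex:torus}
Let $X=(\mathbf{C}\setminus\Gamma)/\Gamma$ with $\Gamma=\mathbf{Z}+i\mathbf{Z}$ and $q=dz^2$. Then $X_t$ is the punctured torus with lattice $e^t\mathbf{Z}+ie^{-t}\mathbf{Z}$. The leaves of $V(q)$ are parallel to the vertical curve $\alpha$ and have total transverse measure $1$, so $V(q)=\alpha$. In the flat metric of $X_t$, which has area $1$, the curve $\alpha$ has length $e^{-t}$, and $\ell^2/\operatorname{area}=e^{-2t}$ is the value in \eqref{eq:decay}. On this surface curves with homology classes $\pm(a,b)$, $\pm(c,d)$ have $i=|ad-bc|$, so $\mathcal{MF}=\mathbf{R}^2/\pm1$ with $i=|\det|$, and $i(F,G)=0$ only if $F=G$ in $\mathcal{PMF}$.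
\end{example}

\subsection{Ends of lines and filling pairs}
Two elements $F,G$ of $\mathcal{MF}$ or of $\mathcal{PMF}$ \emph{fill} if $i(F,K)+i(G,K)>0$ for all $K\in\mathcal{MF}\setminus 0$.

\begin{theorem}[Gardiner--Masur \cite{GM}]\label{thm:GM}
A pair $(F,G)$ in $\mathcal{MF}$ equals $(V(q),H(q))$ for some $X\in\mathcal{T}$ and some $q\in Q(X)\setminus 0$ if and only if it fills, and then $(X,q)$ is unique.
\end{theorem}

The \emph{ends} of a line $L=R_q\cup R_{-q}$ are the classes $[V(q)]$ and $[H(q)]$, that is, the directions of the two rays into which the base point divides $L$. They do not depend on the base point: from $X_t\in L$ the two rays are $R_{q_t}$ and $R_{-q_t}$, and \eqref{eq:flow} applies.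

\begin{proposition}\label{prop:ends}
The ends of a line fill. If $F,G\in\mathcal{PMF}$ fill, there is exactly one line with ends $\{F,G\}$.
\end{proposition}

\begin{proof}
The first statement is part of Theorem~\ref{thm:GM}. If $F,G$ fill, the theorem gives $(X,q)$ with $[V(q)]=F$, $[H(q)]=G$, and we rescale $q$ to unit norm. Let $L'=R_{q'}\cup R_{-q'}$ be another line with these ends. After replacing $q'$ by $-q'$ if necessary, $V(q')=aV(q)$ and $H(q')=bH(q)$ with $a,b>0$. Put $c=\sqrt{ab}$ and $e^t=\sqrt{a/b}$. By \eqref{eq:flow}, $V(c^2q_t)=ce^tV(q)=V(q')$ and $H(c^2q_t)=ce^{-t}H(q)=H(q')$. By uniqueness $q'$ is based at $X_t$ and $q'=c^2q_t$; comparing norms gives $c=1$. Hence $L'=R_{q_t}\cup R_{-q_t}=R_q\cup R_{-q}$.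
\end{proof}

\subsection{Uniquely ergodic classes}
Our estimates will produce equations $i(F,F')=0$, and we need many classes $F$ for which such an equation forces $F'=F$. In this paper $F\in\mathcal{PMF}$ is called \emph{uniquely ergodic} if $i(F,K)=0$ with $K\ne 0$ implies $[K]=F$. The foliations of pseudo-Anosov maps are uniquely ergodic (Thurston; Fathi--Laudenbach--Po\'enaru), and mapping classes preserve the property.

We use the twist inequality: if $T_\alpha$ is the Dehn twist about a curve $\alpha$, then for curves $\beta,\gamma$ and $k\in\mathbf{Z}$
\begin{equation}\label{eq:twist}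
\bigl|\,i(T_\alpha^k\beta,\gamma)-|k|\,i(\alpha,\beta)\,i(\alpha,\gamma)\,\bigr|\le i(\beta,\gamma).
\end{equation}

\begin{lemma}\label{lem:ue}
If $\xi(S)\ge 2$, the uniquely ergodic classes are dense in $\mathcal{PMF}(S)$.
\end{lemma}

\begin{proof}
Let $F\in\mathcal{MF}$ represent a uniquely ergodic class and let $\alpha$ be a curve. Since $\xi(S)\ge 2$, there is a second curve disjoint from $\alpha$, so $\alpha$ is not uniquely ergodic and $[F]\ne\alpha$. Hence $i(F,\alpha)>0$. All terms of \eqref{eq:twist} are homogeneous and continuous in $\beta$, because $i(T_\alpha^k\beta,\gamma)=i(\beta,T_\alpha^{-k}\gamma)$; so \eqref{eq:twist} holds with $F$ in place of $\beta$. Dividing by $k\to\infty$ gives $i(k^{-1}T_\alpha^kF,\gamma)\to i(F,\alpha)\,i(\alpha,\gamma)$ for each curve $\gamma$, that is, $k^{-1}T_\alpha^kF\to i(F,\alpha)\,\alpha\neq 0$. So every curve is a limit of uniquely ergodic classes, and curves are dense.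
\end{proof}

\section{The boundary map}\label{sec:boundary}

\subsection{Lines, rays and directions}

\begin{lemma}\label{lem:lines}
Let $f\colon\mathcal{T}(S)\to\mathcal{T}(S')$ be a homeomorphism. Suppose that the image of every line is contained in a line, or that the image of every segment is contained in a line. Then $f$ and $f^{-1}$ map lines onto lines.
\end{lemma}

\begin{proof}
Let $L$ be a line. Under the second hypothesis write $L$ as an increasing union of segments $I_1\subset I_2\subset\cdots$. Each $f(I_k)$ lies in a line, and this line contains two fixed distinct points of $f(I_1)$, so it is the same line for all $k$. Thus in both cases $f(L)$ lies in a line $L'\cong\mathbf{R}$. The set $f(L)$ is closed, because $f$ is a homeomorphism and $L$ is closed, and it is homeomorphic to $\mathbf{R}$. A subset of $\mathbf{R}$ homeomorphic to $\mathbf{R}$ is an open interval, and a closed one is $\mathbf{R}$. So $f(L)=L'$.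

Given a line $L'$ in $\mathcal{T}(S')$ and distinct $x',y'\in L'$, let $L$ be the line through $f^{-1}(x')$ and $f^{-1}(y')$. Then $f(L)$ is a line through $x'$ and $y'$, so $f(L)=L'$ and $f^{-1}(L')=L$.
\end{proof}

Since every geodesic lies in a line, a totally geodesic homeomorphism satisfies the hypothesis. In the rest of this section $\xi(S)=\xi(S')\ge 2$, and $f\colon\mathcal{T}(S)\to\mathcal{T}(S')$ is a homeomorphism such that $f$ and $f^{-1}$ map lines onto lines.

If $p$ lies on a line $L$, then $f$ restricts to a homeomorphism $L\to f(L)$ that maps the two components of $L\setminus\{p\}$ onto those of $f(L)\setminus\{f(p)\}$. So $f$ maps each ray from $p$ homeomorphically onto a ray from $f(p)$. A self-homeomorphism of $[0,\infty)$ is proper, so a point that tends to infinity along a ray has an image that tends to infinity along the image ray. Define $\varphi_p\colon\mathcal{PMF}(S)\to\mathcal{PMF}(S')$ by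
\[
f(R_{p,F})=R_{f(p),\varphi_p(F)}.
\]
The class $\varphi_p(F)$ is the direction from $f(p)$ of the point $f(R_{p,F}(1))\ne f(p)$, which depends continuously on $F$; so $\varphi_p$ is continuous by Section~\ref{sec:rays}. The map defined in the same way by $f^{-1}$ at $f(p)$ is a continuous inverse, so $\varphi_p$ is a homeomorphism. If $f'$ is a second such map, the map of $f'\circ f$ at $p$ is $\varphi'_{f(p)}\circ\varphi_p$.

\subsection{Watching a ray from another point}
In the hyperbolic plane, let $Z$ run to infinity along a ray from $X$. The segment from another point $Y$ to $Z$ converges to the ray from $Y$ with the same ideal endpoint. This statement involves only rays, incidence and limits, so it is carried along by $f$. In Teichm\"uller space we obtain a weaker conclusion: a limit of directions has zero intersection number with the direction of the ray. By Example~\ref{ex:torus}, for the once-punctured torus this is the full hyperbolic statement.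

\begin{lemma}\label{lem:visual}
Let $X,Y\in\mathcal{T}$, $G\in\mathcal{PMF}$, $t_j\to\infty$ and $Z_j=R_{X,G}(t_j)\ne Y$. Let $G_j$ be the class with $Z_j\in R_{Y,G_j}$. If $G_j\to G'$, then $i(G,G')=0$.
\end{lemma}

\begin{proof}
The point is that at $Z_j$ the foliation $G$ is very short and $G_j$ is not long, so they can hardly intersect. Represent $G$ by an element of $\mathcal{MF}$, again written $G$. Let $q_j,q'\in Q^1(Y)$ have $[V(q_j)]=G_j$ and $[V(q')]=G'$. By Theorem~\ref{thm:HM}, $q_j\to q'$ and $V(q_j)\to V(q')$ in $\mathcal{MF}$. By \eqref{eq:decay},
\[
\operatorname{Ext}_{Z_j}(V(q_j))=e^{-2d_{\mathcal{T}}(Y,Z_j)}\le 1,\qquad \operatorname{Ext}_{Z_j}(G)=e^{-2t_j}\operatorname{Ext}_X(G).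
\]
Minsky's inequality at $Z_j$ gives $i(V(q_j),G)^2\le e^{-2t_j}\operatorname{Ext}_X(G)\to 0$, and $i(V(q'),G)=0$ by continuity of $i$.
\end{proof}

We apply the lemma twice, once in the source and once in the target. To turn ``$i=0$'' into an equality we need unique ergodicity of $F$ in the source and of $\varphi_p(F)$ in the target, and we do not know that both hold for the same $F$. The way out is that ``$i=0$'' is a closed condition: we prove it on one dense set, extend it to all $F$, and then read it on a second dense set.

\begin{proposition}\label{prop:indep}
The map $\varphi_p$ does not depend on $p$.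
\end{proposition}

\begin{proof}
Fix $p,p'\in\mathcal{T}(S)$. We claim that
\begin{equation}\label{eq:claim}
i(\varphi_p(F),\varphi_{p'}(F))=0\qquad\text{for all }F\in\mathcal{PMF}(S).
\end{equation}
Let first $F$ be uniquely ergodic. Put $z_j=R_{p,F}(j)$; for large $j$ we have $z_j\ne p'$, and we let $F_j$ be the class with $z_j\in R_{p',F_j}$. By Lemma~\ref{lem:visual} every limit $F'$ of a subsequence of $(F_j)$ has $i(F,F')=0$, so $F'=F$. By compactness $F_j\to F$. Now apply $f$. The points $f(z_j)\ne f(p')$ tend to infinity along $R_{f(p),\varphi_p(F)}$, they lie on the rays $R_{f(p'),\varphi_{p'}(F_j)}$, and $\varphi_{p'}(F_j)\to\varphi_{p'}(F)$. Lemma~\ref{lem:visual} in $\mathcal{T}(S')$ gives \eqref{eq:claim} for this $F$. The set of $F$ satisfying \eqref{eq:claim} is closed, since $\varphi_p$ and $\varphi_{p'}$ are continuous, and it is dense by Lemma~\ref{lem:ue}. This proves the claim.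

Since $\varphi_p$ is a homeomorphism, the set of $F$ for which $\varphi_p(F)$ is uniquely ergodic is dense by Lemma~\ref{lem:ue} for $S'$. For such $F$, \eqref{eq:claim} gives $\varphi_{p'}(F)=\varphi_p(F)$. Two continuous maps that agree on a dense set agree.
\end{proof}

We call $\varphi=\varphi_p$ the \emph{boundary map} of $f$. The boundary map of $f^{-1}$ is $\varphi^{-1}$, the boundary map of a composition is the composition, and by \eqref{eq:mcg} the boundary map of a mapping class is its action on $\mathcal{PMF}$.

\begin{proposition}\label{prop:fillpres}
If a line $L$ has ends $\{F,G\}$, then $f(L)$ has ends $\{\varphi(F),\varphi(G)\}$. Classes $F,G\in\mathcal{PMF}(S)$ fill if and only if $\varphi(F),\varphi(G)$ fill.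
\end{proposition}

\begin{proof}
For $X\in L$ we have $L=R_{X,F}\cup R_{X,G}$, so the line $f(L)$ is divided by $f(X)$ into $R_{f(X),\varphi(F)}$ and $R_{f(X),\varphi(G)}$. If $F,G$ fill, they are the ends of a line by Proposition~\ref{prop:ends}; so $\varphi(F),\varphi(G)$ are the ends of a line, and they fill. The converse is the same statement for $f^{-1}$.
\end{proof}

Proposition~\ref{prop:indep} is essential here: the line with ends $\{F,G\}$ passes through no prescribed point $p$.

\section{The filling relation determines the curve graph}\label{sec:fill}

In this section $\xi(S)\ge 2$. The \emph{curve graph} of $S$ has the curves as vertices, and an edge between distinct curves $\alpha,\beta$ if they are disjoint, that is, $i(\alpha,\beta)=0$. For $F\in\mathcal{PMF}$ put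
\[
N(F)=\{G\in\mathcal{PMF}: F,G\text{ do not fill}\}=\{G:\ i(F,K)=i(G,K)=0\text{ for some }K\ne 0\}.
\]
The relation $G\in N(F)$ is symmetric, and $F\in N(F)$ (take $K=F$). The difficulty is that the boundary map is known to preserve this relation only, not the finer relation $i=0$. We study the sets $N(F)$ and their inclusions.

\subsection{Measured laminations}\label{sec:lam}
Fix a complete hyperbolic metric of finite area on $S$. Each curve is represented by its closed geodesic, and distinct curves with $i=0$ have disjoint geodesics. Nonzero elements of $\mathcal{MF}$ correspond to \emph{measured laminations}: compact sets, called supports, that are disjoint unions of complete simple geodesics (leaves), with a transverse invariant measure of full support. A lamination is \emph{minimal} if each of its leaves is dense in it.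

A \emph{piece} is a component $Y$ of the complement of the geodesics of a multicurve, which may be empty; $\partial Y$ is the set of curves in the frontier of $Y$. It is empty only for $Y=S$. A geodesic that crosses a curve of $\partial Y$ enters $Y$. A curve is \emph{in} $Y$ if its geodesic is contained in $Y$; these are the nonperipheral curves of $Y$. The complexity $\xi(Y)\ge 0$ is computed by counting all ends of $Y$ as punctures. It is the number of curves in $Y$ needed to cut $Y$ into pairs of pants. It vanishes exactly for a pair of pants, which contains no curve.

\begin{theorem}[Thurston; see Casson--Bleiler, Penner--Harer]\label{thm:L}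
Let $\lambda,\mu\in\mathcal{MF}\setminus 0$.
\begin{enumerate}
\item[(a)] $i(\lambda,\mu)=0$ if and only if no leaf of $\lambda$ crosses a leaf of $\mu$ transversely.
\item[(b)] $\lambda$ is a finite sum of minimal \emph{components} with disjoint supports. Each component is either a weighted curve or a nonclosed lamination $\lambda_0$ that \emph{fills} a piece $Y$ with $\xi(Y)\geq 1$: the support of $\lambda_0$ lies in $Y$ and every curve in $Y$ crosses it.
\item[(c)] If $\lambda_0$ is as in \textup{(b)} and $i(\lambda_0,\mu)=0$, then every component of $\mu$ either has the same support as $\lambda_0$ or is disjoint from $Y$.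
\item[(d)] If $Y$ is a piece with $\xi(Y)\ge 1$, the stable lamination of a pseudo-Anosov map of $Y$ is minimal, nonclosed, and fills $Y$.
\end{enumerate}
\end{theorem}

By (a), the condition $i(\lambda,\mu)=0$ depends only on the supports, and it holds if and only if it holds for each pair of components. The piece in (b) is determined by the support of $\lambda_0$: if $\lambda_0$ fills $Y$ and $Y'$, the curves of $\partial Y'$ miss $Y$ by (c), so the connected set $Y$, which meets $Y'$, lies in $Y'$; by symmetry $Y=Y'$.

Call $\lambda$ \emph{arational} if a component $\lambda_0$ fills $S$. Nothing is disjoint from $S$, so (c) shows that $\lambda=\lambda_0$ and that, for $K\ne 0$,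
\begin{equation}\label{eq:arat}
\lambda\text{ arational:}\qquad i(\lambda,K)=0\iff K\text{ has the same support as }\lambda.
\end{equation}
Being arational depends only on the support, and a curve is not arational.

Let $\sigma(\lambda)$ be the set of curves that are closed components of $\lambda$ or belong to $\partial Y$ for a piece $Y$ filled by a nonclosed component. Then $\sigma(\lambda)=\emptyset$ if and only if $\lambda$ is arational. The curves in $\sigma(\lambda)$ can replace $\lambda$ in vanishing statements:
\begin{equation}\label{eq:sigma}
i(\lambda,\mu)=0\ \Longrightarrow\ i(\beta,\mu)=0\quad\text{for all }\beta\in\sigma(\lambda).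
\end{equation}
For a closed component $\beta$ this follows from (a). If $\beta\in\partial Y$ and $\lambda_0$ fills $Y$, then by (c) a component of $\mu$ either lies in $Y$, and so misses $\beta$, or misses $Y$, and so cannot cross $\beta$.

\begin{lemma}\label{lem:cross}
If $\alpha$ is a curve in a piece $W$, there is a curve $\gamma$ in $W$ with $i(\alpha,\gamma)>0$. A piece $W$ with $\xi(W)\ge 1$ contains infinitely many curves.
\end{lemma}

\begin{proof}
If $W\setminus\alpha$ is connected, an arc in it joining the two sides of $\alpha$ closes up to a simple loop $\gamma$ that meets $\alpha$ once, and $i(\alpha,\gamma)=1$ by parity. Otherwise $\alpha$ cuts $W$ into pieces $W_1,W_2$. Cut $W_k$ into pairs of pants, let $P_k$ be the one adjacent to $\alpha$, and let $a_k\subset P_k$ be an arc from $\alpha$ to $\alpha$ that separates the other two ends of $P_k$; choose $a_1,a_2$ with the same endpoints. The simple loop $\gamma=a_1\cup a_2$ meets $\alpha$ twice. The union of $a_k$ with either arc of $\alpha$ is parallel to an end of $P_k$, which is a puncture or a curve, so it bounds no disk. By the bigon criterion $i(\alpha,\gamma)=2$. In both cases $\gamma$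 is a curve, and its geodesic crosses $\alpha$ and no curve of $\partial W$, so it lies in $W$. If $\xi(W)\ge 1$, such $\alpha,\gamma$ exist; the curves $T_\alpha^k\gamma$ are in $W$, and $i(T_\alpha^k\gamma,\gamma)=|k|\,i(\alpha,\gamma)^2$ by \eqref{eq:twist}, so they are infinitely many.
\end{proof}

\subsection{The sets $N(F)$ in terms of curves}

\begin{lemma}\label{lem:Narat}
If $F$ is arational, then $N(F)$ is the set of classes with the same support as $F$. In particular every $G\in N(F)$ is arational and $N(G)=N(F)$.
\end{lemma}

\begin{proof}
Let $i(F,K)=i(G,K)=0$ with $K\ne 0$. By \eqref{eq:arat}, $K$ has the support of $F$, so $K$ is arational, and by \eqref{eq:arat} again $G$ has the support of $K$. Conversely, if $G$ has the support of $F$, take $K=F$.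
\end{proof}

For a curve $\kappa$ and $F\in\mathcal{PMF}$ put
\[
Z(\kappa)=\{G\in\mathcal{PMF}: i(G,\kappa)=0\},\qquad D(F)=\{\text{curves }\kappa: i(\kappa,F)=0\}.
\]
For a curve $\alpha$, the set $D(\alpha)$ consists of $\alpha$ and its neighbors in the curve graph. The next lemma says that for nonarational $F$ the witness $K$ can be taken to be a curve.

\begin{lemma}\label{lem:union}
If $F$ is not arational, then $N(F)=\bigcup_{\kappa\in D(F)}Z(\kappa)$.
\end{lemma}

\begin{proof}
If $\kappa\in D(F)$ and $G\in Z(\kappa)$, then $K=\kappa$ shows $G\in N(F)$. Conversely let $i(F,K)=i(G,K)=0$ with $K\ne 0$. If $K$ were arational, $F$ would have the same support by \eqref{eq:arat} and would be arational. So there is $\kappa\in\sigma(K)$, and \eqref{eq:sigma} gives $i(\kappa,F)=i(\kappa,G)=0$.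
\end{proof}

\subsection{The five-punctured sphere}\label{sec:five}
Let $S=S_{0,5}$, so $\xi(S)=2$. A curve $\gamma$ separates two punctures from the other three. It cuts $S$ into a pair of pants and a four-holed sphere $W_\gamma$, and the neighbors of $\gamma$ are the curves in $W_\gamma$. Two disjoint curves cut $S$ into pairs of pants. So the pieces of positive complexity are $S$ and the $W_\gamma$, and by Theorem~\ref{thm:L}(b) a nonarational class is a curve, a weighted sum of two disjoint curves, or has a component that fills some $W_\gamma$. In the last case $D(F)=\{\gamma\}$: the curve $\gamma\in\sigma(F)$ lies in $D(F)$ by \eqref{eq:sigma} with $\mu=F$, and a curve in $D(F)$ misses $W_\gamma$ by Theorem~\ref{thm:L}(c), which leaves only $\gamma$. With Lemmas~\ref{lem:Narat} and~\ref{lem:union} we obtain: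
\begin{center}
\begin{tabular}{l|l|l}
$F$ & $D(F)$ & $N(F)$\\ \hline
a component fills $W_\gamma$ & $\{\gamma\}$ & $Z(\gamma)$\\
$[a\alpha+b\beta]$, $\alpha\neq\beta$ disjoint & $\{\alpha,\beta\}$ & $Z(\alpha)\cup Z(\beta)$\\
a curve $\alpha$ & $\alpha$ and the curves in $W_\alpha$ & $\bigcup_{\kappa\in D(\alpha)}Z(\kappa)$\\
arational & $\emptyset$ & classes with the support of $F$
\end{tabular}
\end{center}
Let $\Lambda_\gamma$ fill $W_\gamma$. By the first row and symmetry, $\Lambda_\gamma\in N(F)$ if and only if $\gamma\in D(F)$. So $\Lambda_\gamma$ is a test for $\gamma$, and in the first three rows inclusions between sets $N(F)$ are the same as inclusions between sets $D(F)$. These are easy to read off. We have $\{\alpha\}\subsetneq\{\alpha,\beta\}\subsetneq D(\alpha)$, so the first two rows are not maximal. If $D(\alpha)\subset D(\delta)$ for a curve $\delta\ne\alpha$, then $\delta$ is in $W_\alpha$ and crosses no curve in $W_\alpha$, contrary to Lemma~\ref{lem:cross}; so the third row is maximal: \emph{curves are the maximal elements}. Next, $\{\gamma\}\subset D(\delta)$ for infinitely many $\delta$, while $\{\alpha,\beta\}\subset D(\delta)$ only for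 $\delta=\alpha,\beta$: \emph{edges are the sets $N(F)$ that lie below exactly two maximal ones}. Finally, the last row is told apart because there $N$ is constant on $N(F)$, whereas in each of the other rows $N(F)$ contains some $\gamma$ together with $\Lambda_\gamma$, and $N(\gamma)\neq N(\Lambda_\gamma)$.

In general a class can have several nonclosed components and two disjoint curves do not cut $S$ into pants, but the three descriptions survive.

\subsection{Test laminations and inclusions}
Return to a general $S$ with $\xi(S)\ge 2$. Let $\gamma$ be a curve. The complexities of the components of $S\setminus\gamma$ add up to $\xi(S)-1\ge 1$, so at least one component $Y$ has $\xi(Y)\ge 1$. For each such $Y$ choose a minimal nonclosed lamination $\Lambda_Y$ filling $Y$ by Theorem~\ref{thm:L}(d), and let $\Lambda_\gamma=\bigl[\sum_Y\Lambda_Y\bigr]$.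

\begin{lemma}\label{lem:test}
The class $\Lambda_\gamma$ is not arational and $D(\Lambda_\gamma)=\{\gamma\}$. For every $F\in\mathcal{PMF}$,
\[
\Lambda_\gamma\in N(F)\iff\gamma\in D(F).
\]
\end{lemma}

\begin{proof}
The support of $\Lambda_\gamma$ misses $\gamma$, so $\gamma\in D(\Lambda_\gamma)$, and $\Lambda_\gamma$ is not arational by \eqref{eq:arat}. Let $\kappa\in D(\Lambda_\gamma)$. By Theorem~\ref{thm:L}(c), $\kappa$ misses every component $Y$ of $S\setminus\gamma$ with $\xi(Y)\ge 1$. There is such a $Y$ and $\gamma\in\partial Y$, so $\kappa$ does not cross $\gamma$. If $\kappa\ne\gamma$, then $\kappa$ is a curve in a component of $S\setminus\gamma$ that is a pair of pants, which is impossible. So $D(\Lambda_\gamma)=\{\gamma\}$, and $N(\Lambda_\gamma)=Z(\gamma)$ by Lemma~\ref{lem:union}. By symmetry, $\Lambda_\gamma\in N(F)$ if and only if $F\in Z(\gamma)$.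
\end{proof}

\begin{proposition}\label{prop:incl}
Let $F,F'\in\mathcal{PMF}$. If exactly one of them is arational, neither of $N(F)$, $N(F')$ contains the other. If neither is arational, then $N(F)\subset N(F')$ if and only if $D(F)\subset D(F')$.
\end{proposition}

\begin{proof}
Let $F$ be arational. Either inclusion gives $F'\in N(F)$, by $F'\in N(F')$ or by $F\in N(F)$ and symmetry; then $F'$ is arational by Lemma~\ref{lem:Narat}. Let now neither class be arational. If $D(F)\subset D(F')$, Lemma~\ref{lem:union} gives $N(F)\subset N(F')$. If $N(F)\subset N(F')$ and $\gamma\in D(F)$, then $\Lambda_\gamma\in N(F)\subset N(F')$, so $\gamma\in D(F')$ by Lemma~\ref{lem:test}.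
\end{proof}

Guided by Section~\ref{sec:five}, we record which curves lie above $F$:
\[
A(F)=\{\text{curves }\alpha: N(F)\subset N(\alpha)\}.
\]
This set depends only on $N(F)$. A \emph{weighted multicurve} is a class all of whose components are closed.

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(i)] If $F$ is arational, then $A(F)=\emptyset$. Otherwise $\emptyset\ne\sigma(F)\subset A(F)$.
\item[(ii)] If $F$ is not arational and has a nonclosed component, then $A(F)$ is infinite.
\item[(iii)] If $F$ is a weighted multicurve, then $A(F)=\sigma(F)$ is the set of its components. In particular $A(\alpha)=\{\alpha\}$ for a curve $\alpha$.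
\end{enumerate}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:incl}, $A(F)=\emptyset$ for arational $F$, and otherwise $\alpha\in A(F)$ if and only if $D(F)\subset D(\alpha)$.

(i) If $\beta\in\sigma(F)$ and $\gamma\in D(F)$, then $i(\beta,\gamma)=0$ by \eqref{eq:sigma}.

(ii) Let the component fill $Y$. A curve $\gamma\in D(F)$ misses $Y$ by Theorem~\ref{thm:L}(c), hence misses every curve $\alpha$ in $Y$. So $A(F)$ contains all curves in $Y$, which are infinitely many by Lemma~\ref{lem:cross}.

(iii) By (i), $\sigma(F)\subset A(F)$. Let $\alpha\in A(F)$. The components of $F$ lie in $D(F)\subset D(\alpha)$, so $\alpha$ crosses none of them. If $\alpha$ is not a component, it is a curve in a component $W$ of the complement of $F$. Lemma~\ref{lem:cross} gives a curve $\gamma$ in $W$ with $i(\alpha,\gamma)>0$; then $\gamma\in D(F)\setminus D(\alpha)$, a contradiction.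
\end{proof}

\subsection{Arational classes, curves and edges}

\begin{proposition}\label{prop:char}
Let $F\in\mathcal{PMF}$.
\begin{enumerate}
\item[(1)] $F$ is arational if and only if $N(F')=N(F)$ for all $F'\in N(F)$.
\item[(2)] $F$ is a curve if and only if $F$ is not arational and $N(F)$ is maximal, that is, $N(F)\subset N(F')$ with $F'\in\mathcal{PMF}$ implies $N(F)=N(F')$.
\item[(3)] Distinct curves $\alpha,\beta$ are disjoint if and only if $A(F)=\{\alpha,\beta\}$ for some $F$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) One direction is Lemma~\ref{lem:Narat}. Let $F$ be nonarational and pick $\beta\in\sigma(F)$. By \eqref{eq:sigma} with $\mu=F$ we have $\beta\in D(F)$. So $\beta\in Z(\beta)\subset N(F)$ by Lemma~\ref{lem:union}, and $\Lambda_\beta\in N(F)$ by Lemma~\ref{lem:test}. Since $\xi(S)\ge 2$, there is a second curve disjoint from $\beta$, so $D(\beta)\ne\{\beta\}=D(\Lambda_\beta)$, and $N(\beta)\ne N(\Lambda_\beta)$ by Proposition~\ref{prop:incl}. At least one of these two sets differs from $N(F)$.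

(2) Let $\alpha$ be a curve with $N(\alpha)\subset N(F')$. By Proposition~\ref{prop:incl}, $F'$ is not arational. Pick $\beta\in\sigma(F')$. By Lemma~\ref{lem:A}(i), $N(\alpha)\subset N(F')\subset N(\beta)$, so $\beta\in A(\alpha)=\{\alpha\}$ and both inclusions are equalities. Conversely let $F$ be nonarational with $N(F)$ maximal, and pick $\beta\in\sigma(F)$. Then $N(F)\subset N(\beta)$, so $N(F)=N(\beta)$ and $A(F)=A(\beta)=\{\beta\}$. By Lemma~\ref{lem:A}(ii), $F$ is a weighted multicurve, and by (iii) its only component is $\beta$.

(3) If $\alpha,\beta$ are disjoint, take $F=[\alpha+\beta]$ and use Lemma~\ref{lem:A}(iii). If $A(F)=\{\alpha,\beta\}$, then $F$ is not arational by (i), it is a weighted multicurve by (ii), and $\alpha,\beta$ are its components by (iii).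
\end{proof}

\begin{proposition}\label{prop:graph}
Let $\xi(S),\xi(S')\ge 2$ and let $\varphi\colon\mathcal{PMF}(S)\to\mathcal{PMF}(S')$ be a bijection such that $F,G$ fill if and only if $\varphi(F),\varphi(G)$ fill. Then $\varphi$ restricts to an isomorphism from the curve graph of $S$ onto the curve graph of $S'$.
\end{proposition}

\begin{proof}
The hypothesis says $\varphi(N(F))=N(\varphi(F))$. Since $\varphi$ is bijective, $N(F)\subset N(F')$ if and only if $N(\varphi(F))\subset N(\varphi(F'))$. By Proposition~\ref{prop:char}(1), $F$ is arational if and only if $\varphi(F)$ is; then by (2), $F$ is a curve if and only if $\varphi(F)$ is. Hence $\varphi(A(F))=A(\varphi(F))$, and by (3) distinct curves $\alpha,\beta$ are disjoint if and only if $\varphi(\alpha),\varphi(\beta)$ are.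
\end{proof}

\begin{remark}
The hypothesis $\xi\ge 2$ enters this section through the existence of $\Lambda_\gamma$ and of a second curve disjoint from a given one. It cannot be dropped from Proposition~\ref{prop:graph}: on the once-punctured torus $N(F)=\{F\}$ by Example~\ref{ex:torus}, so every bijection of $\mathcal{PMF}$ preserves the filling relation, and a bijection need not send curves to curves.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

We need two more facts. The first is usually stated for the curve complex; this is the flag complex of the curve graph, so the two have the same automorphisms and isomorphisms.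

\begin{theorem}[Ivanov, Korkmaz, Luo]\label{thm:C}
If $3g-3+n\ge 2$ and $(g,n)\ne(1,2)$, every automorphism of the curve graph of $S_{g,n}$ is induced by an element of $\operatorname{Mod}^{\pm}(S_{g,n})$.
\end{theorem}

The excluded case is reduced to $(0,5)$ by the second fact.

\begin{theorem}[Patterson; Earle--Kra]\label{thm:P}
Hyperelliptic quotients induce isometries $\mathcal{T}_{1,2}\cong\mathcal{T}_{0,5}$ and $\mathcal{T}_{2,0}\cong\mathcal{T}_{0,6}$.
\end{theorem}

\begin{proposition}\label{prop:final}
Let $\xi(S)\ge 2$ and $(g,n)\ne(1,2)$, and let $f$ be a self-homeomorphism of $\mathcal{T}(S)$ that maps lines onto lines. Then $f$ is the action of an element of $\operatorname{Mod}^{\pm}(S)$.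
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lines}, Section~\ref{sec:boundary} applies to $f$; let $\varphi$ be its boundary map. By Propositions~\ref{prop:fillpres} and~\ref{prop:graph} and Theorem~\ref{thm:C} there is $h\in\operatorname{Mod}^{\pm}(S)$ with $\varphi(\alpha)=h(\alpha)$ for all curves $\alpha$. The homeomorphism $f_1=h^{-1}\circ f$ maps lines onto lines, and its boundary map $h^{-1}\circ\varphi$ is continuous and fixes every curve. Curves are dense in $\mathcal{PMF}$, so it is the identity.

Let $L$ be a line. By Proposition~\ref{prop:fillpres}, $f_1(L)$ has the same ends as $L$, so $f_1(L)=L$ by Proposition~\ref{prop:ends}. Given $X\in\mathcal{T}(S)$, choose two distinct lines $L_1,L_2$ through $X$; they exist because $Q^1(X)$ has more than two points. Then $f_1(X)\in L_1\cap L_2=\{X\}$. Hence $f_1$ is the identity and $f=h$.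
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:lines}, $f$ maps lines onto lines. If $(g,n)\ne(1,2)$, Proposition~\ref{prop:final} shows that $f$ is the action of a mapping class, which is an isometry. If $(g,n)=(1,2)$, let $\iota\colon\mathcal{T}_{1,2}\to\mathcal{T}_{0,5}$ be the isometry of Theorem~\ref{thm:P}. Then $\iota\circ f\circ\iota^{-1}$ is a self-homeomorphism of $\mathcal{T}_{0,5}$ that maps lines onto lines, so it is the action of an element of $\operatorname{Mod}^{\pm}(S_{0,5})$, and $f$ is an isometry.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]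
Mapping classes act by isometries (through $\iota$ when $(g,n)=(1,2)$), isometries are totally geodesic homeomorphisms, and by Theorem~\ref{thm:main} totally geodesic homeomorphisms are actions of mapping classes. So the three groups coincide.
\end{proof}

\section{Weaker hypotheses and different surfaces}\label{sec:supp}

We first reduce both cases of Theorem~\ref{thm:supp} to a homeomorphism that maps all lines onto lines. For case (2) we need to know how lines behave under limits.

\begin{lemma}\label{lem:limit}
Let $L_j$ be lines in $\mathcal{T}$ and let $x_j,y_j\in L_j$ with $x_j\to x$, $y_j\to y$, $x\ne y$. Let $L$ be the line through $x$ and $y$.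
\begin{enumerate}
\item[(a)] For every $z\in L$ there are $z_j\in L_j$ with $z_j\to z$ along a subsequence.
\item[(b)] If $z_j\in L_j$ and $z_j\to z$, then $z\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\gamma_j\colon\mathbf{R}\to\mathcal{T}$ be isometric embeddings with image $L_j$ and $\gamma_j(0)=x_j$. For each $r$ the sets $\gamma_j([-r,r])$ lie in one closed ball, which is compact since $d_{\mathcal{T}}$ is proper. By the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly to an isometric embedding $\gamma$ with $\gamma(0)=x$. If $w_j=\gamma_j(s_j)\to w$, then $|s_j|=d_{\mathcal{T}}(x_j,w_j)$ is bounded, so along a further subsequence $s_j\to s$ and $w=\gamma(s)$. For $w_j=y_j$ this shows that the line $\gamma(\mathbf{R})$ contains $x$ and $y$, so it is $L$; for $w_j=z_j$ it gives (b). For (a) write $z=\gamma(s)$ and take $z_j=\gamma_j(s)$.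
\end{proof}

\begin{lemma}\label{lem:reduce}
Under either hypothesis of Theorem~\ref{thm:supp}, $f$ is a homeomorphism, and $f$ and $f^{-1}$ map lines onto lines.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lines} it suffices to show that $f$ is a homeomorphism that maps every line into a line.

(1) Both spaces are homeomorphic to $\mathbf{R}^{2\xi}$ with $\xi=\xi(S)=\xi(S')$. By invariance of domain, $f$ is a homeomorphism onto an open set $U$. Fix $u\in U$, let $y\ne u$ be a point of $\mathcal{T}(S')$, and let $L'$ be the line through $u$ and $y$. Since $U$ is open, $L'\cap U$ contains two distinct points $f(a),f(b)$. The image of the line through $a,b$ is a whole line through $f(a),f(b)$, so it is $L'$. Hence $y\in U$, and $f$ is onto.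

(2) Let $L$ be a line, fix $x\ne y$ in $L$, and let $z\in L$. Take $L_j$ in the dense family and $x_j,y_j\in L_j$ with $x_j\to x$, $y_j\to y$. By Lemma~\ref{lem:limit}(a), after passing to a subsequence there are $z_j\in L_j$ with $z_j\to z$. The points $f(x_j),f(y_j),f(z_j)$ lie on a line $L_j'$ and converge to $f(x),f(y),f(z)$, with $f(x)\neq f(y)$. By Lemma~\ref{lem:limit}(b) in $\mathcal{T}(S')$, $f(z)$ lies on the line through $f(x)$ and $f(y)$. So $f(L)$ is contained in this line.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
By Lemma~\ref{lem:reduce}, $f$ is a homeomorphism that maps each line homeomorphically onto a line, hence each geodesic onto a geodesic.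

Let $\xi(S)=\xi(S')=1$. Then $(g,n),(g',n')\in\{(0,4),(1,1)\}$, and both spaces are isometric to the hyperbolic plane of curvature $-4$. Rescaling both metrics by $2$, we view $f$ as a totally geodesic bijection of $\mathbf{H}^2$, and Jeffers' theorem shows that $f$ is an isometry.

Let $\xi(S)=\xi(S')\ge 2$. Using the isometries of Theorem~\ref{thm:P}, replace $(1,2)$ by $(0,5)$ and $(2,0)$ by $(0,6)$ in the source and in the target. This gives surfaces $S_1,S_1'$ of types other than $(1,2)$ and $(2,0)$, and a homeomorphism $f_1\colon\mathcal{T}(S_1)\to\mathcal{T}(S_1')$ that differs from $f$ by isometries on both sides. Propositions~\ref{prop:fillpres} and~\ref{prop:graph} give an isomorphism between the curve graphs of $S_1$ and $S_1'$. By Luo \cite{Luo}, two surfaces of complexity at least $2$ have isomorphic curve complexes only if they are homeomorphic or form one of the pairs $\{(0,5),(1,2)\}$, $\{(0,6),(2,0)\}$. The pairs are excluded, so $S_1\cong S_1'$. An orientation-preserving homeomorphism changes markings and induces an isometry $\mathcal{T}(S_1')\to\mathcal{T}(S_1)$. Its composition with $f_1$ is an isometry by Proposition~\ref{prop:final},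 so $f$ is a surjective isometry. Finally, $S_1\cong S_1'$ means that $(g,n)=(g',n')$ or that $\{(g,n),(g',n')\}$ is $\{(0,5),(1,2)\}$ or $\{(0,6),(2,0)\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GM}
Gardiner and Masur, \emph{Extremal length geometry of Teichm\"uller space}.

\bibitem{Luo}
Luo, \emph{Automorphisms of the complex of curves}, Topology 39 (2000).

\bibitem{TG}
\emph{Totally geodesic homeomorphisms between Teichm\"uller spaces},
\texttt{http://acadsci.fi/mathematica/Vol45/vol45pp0673-0685.pdf}.

\end{thebibliography}
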